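# Two points of the fibre over the identity that determine the left topological centre of $L^1(G)''$

## 1. Measures acting on $L^\infty(G)$

Throughout, $G$ is a compact (Hausdorff) group with identity $e$, and $|\cdot|$ is its normalized Haar measure. It is invariant under left and right translations and under inversion, and every nonempty open set has positive measure. $M(G)=C(G)'$ is the space of regular complex Borel measures with the total variation norm, and $L^1(G)\subset M(G)$ via $f\mapsto f(t)\,dt$. We write $\langle a,\lambda\rangle=\int a\lambda$ for $a\in L^1(G)$, $\lambda\in L^\infty(G)=L^1(G)'$.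

Each $\mu\in M(G)$ has a Lebesgue decomposition $\mu=\mu_a+\mu_s$, with $\mu_a\in L^1(G)$ and $\mu_s$ singular, that is, $|\mu_s|$ is carried by a Haar-null Borel set; moreover $\|\mu\|=\|\mu_a\|+\|\mu_s\|$. *Example.* Let $L$ be a closed subgroup of infinite index. Its infinitely many disjoint cosets have the same measure and the total is at most $1$, so $|L|=0$. Hence the normalized Haar measure $m_L$ of $L$, viewed as a measure on $G$, is singular. With $L=\{e\}$ and $G$ infinite this says that Haar measure has no atoms and that the point mass $\delta_e\in M(G)$ is singular.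

**Definition (Baire sets).** The Baire $\sigma$-algebra of a compact space is the smallest one for which all continuous functions are measurable.

*Example.* In a metrizable compact space every open set $U$ is $\{x:d(x,U^c)>0\}$ (for $U^c\ne\emptyset$), so Baire and Borel sets coincide. In $\{0,1\}^I$ with $I$ uncountable, every continuous function is a uniform limit of functions of finitely many coordinates, so it depends on countably many coordinates. The sets depending on countably many coordinates form a $\sigma$-algebra, so every Baire set is of this kind, and the closed set $\{e\}$ is not Baire.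

Baire functions are used to make Fubini's theorem safe when $G$ is not metrizable. Two facts are needed.

First, each class in $L^\infty(G)$ has a bounded Baire representative $\lambda$ with $\sup|\lambda|\le\|\lambda\|_\infty$. Indeed $C(G)$ is dense in $L^1(G)$, so some sequence of continuous functions converges to $\lambda$ a.e. Take upper limits of real and imaginary parts (put $0$ where they are infinite), and retract radially onto the disc of radius $\|\lambda\|_\infty$.

Second, if $\lambda$ is bounded Baire, then $(s,t)\mapsto\lambda(st)$ is measurable for the product of the Baire $\sigma$-algebras. For continuous $\lambda$ the function $\lambda(st)$ is, by Stone–Weierstrass, a uniform limit of sums $\sum u_i(s)v_i(t)$ with continuous $u_i,v_i$. The sets $A$ for which $\{(s,t):st\in A\}$ is product measurable form a $\sigma$-algebra, which therefore contains all Baire sets.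

**Definition (the action $\lambda\cdot\mu$).** For $\mu\in M(G)$ and $\lambda$ bounded Baire,
$$(\lambda\cdot\mu)(t)=\int_G\lambda(st)\,d\mu(s).\tag{1}$$

If $\lambda=0$ a.e., then $\iint|\lambda(st)|\,d|\mu|(s)\,dt=\int\!\big(\int|\lambda(st)|\,dt\big)d|\mu|(s)=0$ by left invariance. So the class of $\lambda\cdot\mu$ depends only on the class of $\lambda$. Taking a representative with $\sup|\lambda|\le\|\lambda\|_\infty$ gives
$$\|\lambda\cdot\mu\|_\infty\le\|\lambda\|_\infty\|\mu\|.\tag{2}$$
If $\lambda\in C(G)$, then $\lambda\cdot\mu\in C(G)$, by uniform continuity of $\lambda$. With the right translation $(R_xf)(t)=f(tx)$ we have $R_x(\lambda\cdot\mu)(t)=\int\lambda(stx)\,d\mu(s)$, that is,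
$$R_x(\lambda\cdot\mu)=(R_x\lambda)\cdot\mu.\tag{3}$$

*Examples.* $\lambda\cdot\delta_e=\lambda$. On the torus $\mathbb T^2$, $\mathbb T=\mathbb R/\mathbb Z$, with $L=\mathbb T\times\{0\}$, we get $(\lambda\cdot m_L)(s,t)=\int_{\mathbb T}\lambda(u,t)\,du$, a function of $t$ alone.

## 2. The character space of $L^\infty(G)$ and its fibre over $e$

$L^\infty(G)$ is a commutative unital $C^*$-algebra. Let $\Phi$ be its compact space of characters (nonzero multiplicative linear functionals). Characters are automatically $*$-preserving and of norm $1$. By Gelfand's theorem $L^\infty(G)\cong C(\Phi)$, hence $L^1(G)''=L^\infty(G)'\cong M(\Phi)$. The point mass at $\chi\in\Phi$, viewed in $L^1(G)''$, is $\delta_\chi$; so $\langle\delta_\chi,\lambda\rangle=\chi(\lambda)$.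

A character takes only the values $0,1$ on the indicator $1_A$ of a measurable set. Put $\hat A=\{\chi\in\Phi:\chi(1_A)=1\}$. This set is clopen; it is nonempty iff $1_A\ne0$, i.e. iff $|A|>0$; and $\hat A\cap\hat B=\widehat{A\cap B}$. We shall constantly use:
$$\text{if }\chi\in\hat A\text{ and }|f|\le\delta\text{ a.e. on }A,\text{ then }|\chi(f)|=|\chi(f)\chi(1_A)|=|\chi(f1_A)|\le\delta.\tag{4}$$
Here is how points of $\Phi$ are produced: if $\mathcal F$ is a family of sets all of whose finite intersections have positive measure, then the closed sets $\hat A$, $A\in\mathcal F$, have the finite intersection property, so some $\chi$ lies in all of them.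

**Definition (fibre).** Since $C(G)$ is a $C^*$-subalgebra of $L^\infty(G)$, restricting characters gives a continuous map $\pi:\Phi\to G$ with $\chi(f)=f(\pi(\chi))$ for $f\in C(G)$; it is onto. The fibre over $e$ is $\Phi_{\{e\}}=\pi^{-1}(\{e\})=\{\chi:\chi(f)=f(e)\text{ for all }f\in C(G)\}$.

An equivalent description is
$$\chi\in\Phi_{\{e\}}\iff\chi\in\hat W\text{ for every open neighborhood }W\text{ of }e.\tag{5}$$
For "$\Rightarrow$" take $u\in C(G)$ with $0\le u\le1$, $u(e)=1$, $u=0$ off $W$; then $u=u1_W$, so $1=\chi(u)=\chi(u)\chi(1_W)=\chi(1_W)$. For "$\Leftarrow$" let $f\in C(G)$, $\delta>0$; then $|f-f(e)|\le\delta$ on some $W$, and (4) gives $|\chi(f)-f(e)|\le\delta$.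

*Example.* Let $G=\mathbb T$ and let $B$ be the image of $(0,\frac12)$. Every neighborhood of $0$ meets both $B$ and its complement in positive measure. So there are points of the fibre in $\hat B$ ("right of $0$") and points of the fibre outside $\hat B$ ("left of $0$").

## 3. The two Arens products and what they do on the fibre

Convolution on $L^1(G)$ satisfies $\langle ab,\lambda\rangle=\iint a(s)b(t)\lambda(st)\,ds\,dt$.

**Definition (Arens products).** For $a,b\in L^1(G)$, $\lambda\in L^\infty(G)$, $M,N\in L^1(G)''$ put
$$\langle b,\lambda\cdot a\rangle=\langle ab,\lambda\rangle,\quad\langle b,a\cdot\lambda\rangle=\langle ba,\lambda\rangle,\quad\langle a,N\cdot\lambda\rangle=\langle N,\lambda\cdot a\rangle,\quad\langle a,\lambda\cdot M\rangle=\langle M,a\cdot\lambda\rangle,$$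
$$\langle M\square N,\lambda\rangle=\langle M,N\cdot\lambda\rangle,\qquad\langle M\diamond N,\lambda\rangle=\langle N,\lambda\cdot M\rangle.$$

If $a_i\to M$ and $b_j\to N$ weak-$*$ with $a_i,b_j\in L^1(G)$, unwinding gives $\langle M\square N,\lambda\rangle=\lim_i\lim_j\langle a_ib_j,\lambda\rangle$ and $\langle M\diamond N,\lambda\rangle=\lim_j\lim_i\langle a_ib_j,\lambda\rangle$. The products differ by the order of the limits.

*Example.* If $M=a\in L^1(G)$, then $\langle b,\lambda\cdot M\rangle=\langle a,b\cdot\lambda\rangle=\langle ab,\lambda\rangle=\langle b,\lambda\cdot a\rangle$. So $\langle M\diamond N,\lambda\rangle=\langle N,\lambda\cdot a\rangle=\langle a,N\cdot\lambda\rangle=\langle M\square N,\lambda\rangle$: the products agree.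

Explicitly,
$$(\lambda\cdot a)(t)=\int a(s)\lambda(st)\,ds=\int a(st^{-1})\lambda(s)\,ds,\qquad(a\cdot\lambda)(s)=\int a(t)\lambda(st)\,dt=\int a(s^{-1}t)\lambda(t)\,dt.$$
The first agrees with (1) for $\mu=a$. Both functions are continuous, because translation is continuous in $L^1(G)$. Finally, for $\mu\in M(G)$ and $\chi\in\Phi$ we define $\mu\diamond\delta_\chi\in L^1(G)''$ by
$$\langle\mu\diamond\delta_\chi,\lambda\rangle=\chi(\lambda\cdot\mu);\qquad\text{by (2), }\|\mu\diamond\delta_\chi\|\le\|\mu\|.\tag{6}$$
For example $\delta_e\diamond\delta_\chi=\delta_\chi$.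

The next lemma computes both products against points of the fibre; everything later rests on it.

**Lemma 1.** Let $\chi\in\Phi_{\{e\}}$, $M\in L^1(G)''$, and $\mu=M|_{C(G)}\in M(G)$. Then $M\square\delta_\chi=M$ and $M\diamond\delta_\chi=\mu\diamond\delta_\chi$. If $f\in L^1(G)$, then $f\diamond\delta_\chi=f$.

*Proof.* Since $\lambda\cdot a\in C(G)$ and $\chi$ evaluates continuous functions at $e$,
$$\langle a,\delta_\chi\cdot\lambda\rangle=\chi(\lambda\cdot a)=(\lambda\cdot a)(e)=\int a(s)\lambda(s)\,ds=\langle a,\lambda\rangle .$$
So $\delta_\chi\cdot\lambda=\lambda$, hence $M\square\delta_\chi=M$. Next, $a\cdot\lambda$ is continuous, so $M$ acts on it through $\mu$, and by Fubini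
$$\langle a,\lambda\cdot M\rangle=\int(a\cdot\lambda)\,d\mu=\iint a(t)\lambda(st)\,dt\,d\mu(s)=\int a(t)(\lambda\cdot\mu)(t)\,dt.$$
Thus $\lambda\cdot M=\lambda\cdot\mu$ and $\langle M\diamond\delta_\chi,\lambda\rangle=\chi(\lambda\cdot\mu)$. For $f\in L^1(G)$, $\lambda\cdot f$ is continuous and $\chi(\lambda\cdot f)=(\lambda\cdot f)(e)=\langle f,\lambda\rangle$. $\square$

*Example.* For $\chi,\chi'\in\Phi_{\{e\}}$ Lemma 1 gives $\delta_\chi\square\delta_{\chi'}=\delta_\chi$ and $\delta_\chi\diamond\delta_{\chi'}=\delta_e\diamond\delta_{\chi'}=\delta_{\chi'}$. So the products differ as soon as the fibre has two points, as it does for $\mathbb T$.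

**Definition (left topological centre).**
$$Z_t^{(\ell)}=\{M\in L^1(G)'':M\square N=M\diamond N\text{ for all }N\in L^1(G)''\}.$$
Equivalently, it is the set of $M$ for which $N\mapsto M\square N$ is weak-$*$ continuous.

*Example.* $L^1(G)\subset Z_t^{(\ell)}$ was checked above. For $G=\mathbb T$ and $\chi$ in the fibre, $\delta_\chi\notin Z_t^{(\ell)}$. It is known that $L^1(G)$ is strongly Arens irregular: $Z_t^{(\ell)}=L^1(G)$.

**Definition (determining set).** A set $V\subset\Phi$ is determining (for the left topological centre of $(L^1(G)'',\square)$) if, whenever $M\in L^1(G)''$ satisfies $M\square\delta_\chi=M\diamond\delta_\chi$ for every $\chi\in V$, then $M\in Z_t^{(\ell)}$, that is, $M\in L^1(G)$.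

*Example.* If $G$ is finite, then $\Phi=G$, $L^1(G)''=L^1(G)$, and even $\emptyset$ is determining. It is known that the whole fibre $\Phi_{\{e\}}$ is determining.

## 4. How small a determining subset of $\Phi_{\{e\}}$ can be

From now on $G$ is infinite. The definition of $Z_t^{(\ell)}$ tests $M$ against all $N\in L^1(G)''$, and testing on the fibre over $e$ is already enough. Can the fibre be thinned out to a finite or a countable set that is still determining? Yes, and two points suffice.

**Theorem.** Let $G$ be an infinite compact group.

1. There are $\varphi,\psi\in\Phi_{\{e\}}$ such that $\{\varphi,\psi\}$ is determining.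
2. No $V\subset\Phi_{\{e\}}$ with $|V|\le1$ is determining. So the minimal cardinality of a determining subset of $\Phi_{\{e\}}$ is exactly $2$.
3. (Quantitative form.) For $\varphi,\psi$ as in (1), namely those constructed in Section 7, and every $\mu\in M(G)$ with Lebesgue decomposition $\mu=\mu_a+\mu_s$,
$$\|\mu\diamond\delta_\varphi-\mu\diamond\delta_\psi\|=2\|\mu_s\|.$$
With $D_\chi(M)=\|M\square\delta_\chi-M\diamond\delta_\chi\|$, every $M\in L^1(G)''$ satisfies
$$\operatorname{dist}(M,L^1(G))\le\min\{D_\varphi(M),D_\psi(M)\}+\tfrac12\big(D_\varphi(M)+D_\psi(M)\big),$$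
with equality for $M=\delta_\varphi$.
4. (Criterion and limits.) $V\subset\Phi_{\{e\}}$ is determining iff there is no nonzero singular $\mu\in M(G)$ such that, for every $\lambda\in L^\infty(G)$, $\chi\mapsto\chi(\lambda\cdot\mu)$ is constant on $V$. In particular, if for some closed subgroup $L$ of infinite index all $\chi\in V$ agree on the left $L$-invariant elements of $L^\infty(G)$, then $V$ is not determining. For $G=\{0,1\}^\omega$, every $\varphi\in\Phi_{\{e\}}$ lies in an infinite set $V\subset\Phi_{\{e\}}$ that is not determining.

Here $f\in L^\infty(G)$ is left $L$-invariant if for each $l\in L$ we have $f(lt)=f(t)$ for a.e. $t$. In the proofs "determining" means that the conclusion $M\in L^1(G)$ holds. Strong Arens irregularity is not used: once (1) is proved in this sense, any $M\in Z_t^{(\ell)}$ satisfies the two equations for $\varphi$ and $\psi$, hence lies in $L^1(G)$, so the two forms of the conclusion agree.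

## 5. One point fails, and a criterion in terms of singular measures

**Proof of part (2), granted part (1) for the last sentence.** Let $\chi\in\Phi_{\{e\}}$ and test $M=\delta_\chi$. By Lemma 1, $M\square\delta_\chi=\delta_\chi$ and $M\diamond\delta_\chi=\delta_e\diamond\delta_\chi=\delta_\chi$. But $\delta_\chi\notin L^1(G)$, because its restriction to $C(G)$ is $\delta_e$, which is not absolutely continuous. So $\{\chi\}$ is not determining, and neither is its subset $\emptyset$. $\square$

The same computation for general $M$ turns the problem into one about measures.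

**Proof of the criterion in part (4).** For $V=\emptyset$ neither side holds: $V$ is not determining, and the nonzero singular measure $\delta_e$ satisfies the condition vacuously. Let $V\ne\emptyset$.

**Step 1: a bad measure gives a bad functional.** Let $\mu\ne0$ be singular with $\chi(\lambda\cdot\mu)$ constant on $V$ for each $\lambda$. Then $M:=\mu\diamond\delta_\chi$ does not depend on $\chi\in V$. For $\lambda\in C(G)$ the function $\lambda\cdot\mu$ is continuous with value $\int\lambda\,d\mu$ at $e$, so $M|_{C(G)}=\mu$. By Lemma 1, $M\square\delta_\chi=M$ and $M\diamond\delta_\chi=\mu\diamond\delta_\chi=M$ for all $\chi\in V$. As $\mu$ is nonzero and singular, $M\notin L^1(G)$. So $V$ is not determining.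

**Step 2: a bad functional gives a bad measure.** Let $M\notin L^1(G)$ satisfy $M\square\delta_\chi=M\diamond\delta_\chi$ for $\chi\in V$, and put $\mu=M|_{C(G)}$. By Lemma 1,
$$M=\mu\diamond\delta_\chi=\mu_a+\mu_s\diamond\delta_\chi\qquad(\chi\in V).$$
So $\mu_s\diamond\delta_\chi$ is the same for all $\chi\in V$, that is, $\chi(\lambda\cdot\mu_s)$ is constant on $V$ for each $\lambda$. And $\mu_s\ne0$, since otherwise $M=\mu_a\in L^1(G)$. $\square$

So the task is to find two points $\varphi,\psi$ such that for every singular $\sigma\ne0$ some $\lambda$ gives $\varphi(\lambda\cdot\sigma)\neq\psi(\lambda\cdot\sigma)$.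

## 6. Distinct points defeated by a subgroup

A natural first attempt is to take two clearly different points, say one to the right and one to the left of the identity. If $\varphi\ne\varphi'$, then some $\lambda$ has $\varphi(\lambda\cdot\delta_e)=\varphi(\lambda)\neq\varphi'(\lambda)=\varphi'(\lambda\cdot\delta_e)$, so $\delta_e$ is no longer a bad measure. But distinctness controls nothing beyond $\delta_e$.

*Example on $\mathbb T^2$.* Let $\varphi\in\Phi_{\{e\}}$, let $r(s,t)=(-s,t)$, a measure-preserving homeomorphism fixing $e$, and put $\varphi'(f)=\varphi(f\circ r)$. Then $\varphi'\in\Phi_{\{e\}}$. For $B=\{0<s<\frac12\}$ we have $1_B\circ r=1-1_B$ a.e., so $\varphi'(1_B)=1-\varphi(1_B)\ne\varphi(1_B)$: the points are distinct. Yet for $L=\mathbb T\times\{0\}$ each $\lambda\cdot m_L$ is a function of $t$ alone, so $\varphi'(\lambda\cdot m_L)=\varphi(\lambda\cdot m_L)$. Thus $m_L$ is a bad measure for $\{\varphi,\varphi'\}$, which is not determining.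

**Proof of the subgroup statement in part (4).** Let $L$ be closed of infinite index; by Section 1, $m_L$ is nonzero and singular. For bounded Baire $\lambda$ and $l\in L$, $(\lambda\cdot m_L)(lt)=\int\lambda(slt)\,dm_L(s)=(\lambda\cdot m_L)(t)$ by right invariance of $m_L$ on $L$. So each $\lambda\cdot m_L$ is left $L$-invariant. If all $\chi\in V$ agree on such functions, $m_L$ is a bad measure for $V$, and the criterion applies. $\square$

Adding more points does not help by itself, as the last claim of part (4) shows.

**Proof of the statement on $G=\{0,1\}^\omega$ in part (4).** The group operation is coordinatewise addition mod $2$, written additively here; coordinates are indexed by $0,1,2,\dots$, and $u_i$ denotes the element whose only nonzero coordinate is the $i$-th. Let $\varphi\in\Phi_{\{e\}}$.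

**Step 1: a subgroup adapted to $\varphi$.** For $t\ne e$ let $k(t)=\min\{i:t_i=1\}$. The sets $\{k\text{ even}\}$ and $\{k\text{ odd}\}$ partition $G\setminus\{e\}$, which has full measure, so exactly one of their indicators has $\varphi$-value $1$. Call that set $Y$, so $\varphi\in\hat Y$, and let $P$ be the corresponding parity class of indices. Let $L=\{s:s_i=0\text{ for all }i\notin P\}$. It is a closed subgroup, and $G/L\cong\{0,1\}^{\omega\setminus P}$ is infinite.

**Step 2: maps that move points only along $L$ on $Y$.** For $j\ge1$ let $\tau_j(e)=e$, and for $t\ne e$ let $\tau_j(t)$ be $t$ with coordinate $k(t)+2j$ flipped. Then $k\circ\tau_j=k$, so $\tau_j\circ\tau_j=\mathrm{id}$. On the clopen set $\{k=i\}$, $\tau_j$ is translation by $u_{i+2j}$, and $u_{i+2j}\in L$ if $i\in P$. Being translation on each of countably many pieces, $\tau_j$ preserves null sets in both directions. It is continuous on each $\{k=i\}$, and at $e$ because $k\circ\tau_j=k$.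

**Step 3: new points of the fibre.** Put $\psi_j(f)=\varphi(f\circ\tau_j)$. This is well defined on classes and is a character. If $f\in C(G)$, then $f\circ\tau_j\in C(G)$ and $\psi_j(f)=f(\tau_j(e))=f(e)$, so $\psi_j\in\Phi_{\{e\}}$.

**Step 4: they agree with $\varphi$ on left $L$-invariant functions.** Let $f$ be left $L$-invariant. For each $i\in P$, $f(\tau_j(t))=f(u_{i+2j}+t)=f(t)$ for a.e. $t\in\{k=i\}$. Taking the union over the countably many $i\in P$, $f\circ\tau_j=f$ a.e. on $Y$. As $\varphi\in\hat Y$, (4) applied to $f\circ\tau_j-f$ gives $\psi_j(f)=\varphi(f)$. By the subgroup statement, $V=\{\varphi,\psi_1,\psi_2,\dots\}$ is not determining.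

**Step 5: $V$ is infinite.** Let $A_j=\{t\ne e:t_{k(t)+2j}=1\}$, $j\ge1$. Since $\tau_i$ leaves $k$ unchanged and flips only coordinate $k(t)+2i$, we have $1_{A_j}\circ\tau_j=1-1_{A_j}$ a.e. and $1_{A_j}\circ\tau_i=1_{A_j}$ for $i\ne j$. So $\psi_j(1_{A_j})=1-\varphi(1_{A_j})$, whereas $\varphi$ and all $\psi_i$ with $i\ne j$ take the value $\varphi(1_{A_j})$ there. Hence $\varphi,\psi_1,\psi_2,\dots$ are pairwise distinct. $\square$

This finishes part (4). What counts is that the two points differ in a way that every singular measure can detect.

## 7. A category point and a measure point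

We choose two points that judge the size of a set by incompatible standards. A dense open set may have tiny measure. The point $\varphi$ will regard every dense open set as everything; the point $\psi$ will follow measure.

**The point $\varphi$.** Finitely many dense open sets and open neighborhoods of $e$ intersect in a nonempty open set, which has positive measure. By the principle after (4), there is $\varphi\in\Phi$ with
$$\varphi\in\hat W\quad\text{for every dense open }W\subset G\text{ and every open neighborhood }W\text{ of }e.\tag{7}$$
By (5), $\varphi\in\Phi_{\{e\}}$.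

**The point $\psi$ on the circle.** Let $G=\mathbb T$. The sets with Lebesgue density $1$ at $0$ are closed under finite intersection, have positive measure, and include the neighborhoods of $0$. So some $\psi\in\Phi_{\{e\}}$ lies in $\hat A$ for each of them. Let $A\subset\mathbb T$ be measurable. By Lebesgue's density theorem almost every $x\in A$ is a density point of $A$; then $A-x$ has density $1$ at $0$, so $\psi(R_x1_A)=\psi(1_{A-x})=1$. The same holds for the complement, so $\psi(R_x1_A)=1_A(x)$ for a.e. $x$. By linearity this extends to simple functions, and by uniform approximation (countably many null sets) to every $f\in L^\infty$: $\psi(R_xf)=f(x)$ for a.e. $x$.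

On a general compact group a lifting replaces the density theorem.

**Definition (lifting).** A lifting is a unital multiplicative linear map $\rho_0$ from the bounded Haar-measurable functions to themselves such that $\rho_0(f)=f$ a.e. and $\rho_0(f)$ depends only on the a.e. class of $f$. It commutes with left translations if $\rho_0(f(y\,\cdot))(t)=\rho_0(f)(yt)$ for all $f$, $y$ and $t$.

*Example.* On a finite group the identity map is a lifting. On $\mathbb T$, with $\psi$ as above, $\rho(f)(x)=\psi(R_xf)$ is one. It is linear, multiplicative and unital because $\psi$ and $R_x$ are; it depends only on the class of $f$; and $\rho(f)=f$ a.e. was just proved, which also makes $\rho(f)$ measurable. It commutes with translations, because $\rho(R_yf)(x)=\psi(R_{x+y}f)=\rho(f)(x+y)$.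

We cite one theorem: *on every locally compact group there is a lifting of the bounded Haar-measurable functions commuting with left translations* (A. and C. Ionescu Tulcea, Proc. Fifth Berkeley Symp. Math. Statist. Probab., Vol. II, Part 1 (1967), 63–97; also *Topics in the Theory of Lifting*, Springer 1969). Let $\rho_0$ be such a lifting on $G$, extended complex-linearly; it stays multiplicative.

**The point $\psi$ on a general $G$.**

**Step 1: change left into right.** With $\check f(t)=f(t^{-1})$ put $\rho(f)=(\rho_0(\check f))\check{\ }$. Inversion preserves null sets, so $\rho$ is again a lifting. Since $(R_xf)\check{\ }(t)=f(t^{-1}x)=\check f(x^{-1}t)$,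
$$\rho(R_xf)(t)=\rho_0\big((R_xf)\check{\ }\big)(t^{-1})=\rho_0(\check f)(x^{-1}t^{-1})=\rho_0(\check f)\big((tx)^{-1}\big)=\rho(f)(tx).$$

**Step 2: evaluate at $e$.** Put $\psi(f)=\rho(f)(e)$. It is well defined on classes, linear, multiplicative and unital, hence a character of $L^\infty(G)$. By Step 1, $\psi(R_xf)=\rho(f)(x)$ for every $x$, so for each bounded measurable $f$
$$\psi(R_xf)=f(x)\quad\text{for a.e. }x\in G.\tag{8}$$

**Step 3: $\psi$ lies in the fibre.** Let $p=\pi(\psi)$ and $f\in C(G)$. Then $f(px)=(R_xf)(p)=\psi(R_xf)=f(x)$ for a.e. $x$, hence for all $x$, since both sides are continuous and nonempty open sets have positive measure. With $x=e$, $f(p)=f(e)$ for all $f\in C(G)$, so $p=e$ and $\psi\in\Phi_{\{e\}}$.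

**The test on $\delta_e$, and the role of translates.** Let $G=\mathbb T$, $\sigma=\delta_e$, and let $U$ be an open set containing all rational points, with $|U|<\frac14$. Try $\lambda=2\cdot1_U-1$, for which $\lambda\cdot\delta_e=\lambda$. As $U$ is dense and open, $\varphi(\lambda)=1$. One hopes that $\psi(\lambda)=-1$ because $U$ is small, but $0\in U$, so (5) gives $\psi(1_U)=1$ and $\psi(\lambda)=1$ as well. The obstruction is that (8) speaks only of almost every $x$, and the single point $x=e$ may be exceptional.

The escape is that we may test with any $R_x\lambda$ in place of $\lambda$, and by (3) this moves the evaluation from $e$ to $x$. For the category point nothing is lost, since a translate of a dense open set is dense and open: $\varphi(R_x\lambda)=1$ for every $x$. For the measure point everything is gained: $\psi(R_x\lambda)=\lambda(x)=-1$ for a.e. $x\notin U$. So $\varphi$ and $\psi$ disagree on $R_x\lambda$ by $2$. For a general singular $\sigma$ we need a small open set $U$ such that $Ut^{-1}$ carries almost all of $\sigma$ for a dense open set of $t$.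

## 8. Small open sets whose generic translates carry a singular measure

For $\sigma=\delta_e$ on $\mathbb T$ the set $U$ above works: $|\sigma|(U-t)=1_U(t)$. For $\sigma=m_L$ on $\mathbb T^2$ with $L=\mathbb T\times\{0\}$, take $\mathbb T\times U$; the translate by $-(s,t)$ has $\sigma$-measure $1_U(t)$. In general one covers countably many translates of a null set carrying $\sigma$, the translates running over a dense set. The trouble is that $G$ may have no countable dense set. For example, if $D$ is countable and dense in $\{0,1\}^I$, then the sets $\{d\in D:d_i=1\}$, $i\in I$, are pairwise distinct (for $i\ne i'$ the open set $\{t_i=1,t_{i'}=0\}$ meets $D$), so $|I|\le2^{\aleph_0}$. The remedy is to pass to a metrizable quotient that still recognizes $\sigma$ as singular.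

We use twice an elementary fact. **(C)** If $K\subset O$ with $K$ compact and $O$ open in $G$, there is an open neighborhood $V$ of $e$ with $KV\subset O$. Indeed, for $x\in K$ choose an open neighborhood $V_x$ of $e$ with $xV_xV_x\subset O$; finitely many $x_iV_{x_i}$ cover $K$ (if $K=\emptyset$, take $V=G$), and $V=\bigcap_iV_{x_i}$ works.

**Lemma 2.** Let $\sigma\in M(G)$ be singular and $\varepsilon>0$. There is an open Baire set $U\subset G$ with $|U|<\varepsilon$ such that, with $j(t)=|\sigma|(Ut^{-1})$, the set $W_\delta=\{t:j(t)>\|\sigma\|-\delta\}$ is open and dense in $G$ for every $\delta>0$.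

*Proof.*

**Step 1: null compact sets carrying $\sigma$.** Let $Z$ be a null Borel set with $|\sigma|(G\setminus Z)=0$. By regularity choose compact $K_n\subset Z$ with $|\sigma|(G\setminus K_n)<1/n$, and open $O_{n,i}\supset K_n$ with $|O_{n,i}|<1/i$. By (C) choose open neighborhoods $V_{n,i}$ of $e$ with $K_nV_{n,i}\subset O_{n,i}$.

**Step 2: a metrizable quotient in which the $K_n$ stay null.** By the Peter–Weyl theorem the finite-dimensional continuous unitary representations of $G$ separate points. The compact set $G\setminus V_{n,i}$ is covered by the open sets $\{x:\theta(x)\ne1\}$, $\theta$ such a representation; finitely many suffice, and their direct sum has kernel $N_{n,i}\subset V_{n,i}$ (if $V_{n,i}=G$, take the trivial representation). So $N_{n,i}$ is a closed normal subgroup, and $G/N_{n,i}$ is isomorphic to a compact group of matrices, hence metrizable. Let $N=\bigcap_{n,i}N_{n,i}$. The canonical map $G/N\to\prod_{n,i}G/N_{n,i}$ is a continuous injection of a compact space into a countable product of metrizable spaces, so $G/N$ is compact metrizable. Let $q:G\to G/N$ be the quotient map. It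 is open, and it carries Haar measure to Haar measure, because the image measure is an invariant regular probability measure. Now $q^{-1}(q(K_n))=K_nN\subset K_nV_{n,i}\subset O_{n,i}$ for all $i$, so the compact set $q(K_n)$ is null.

**Step 3: the set $U$.** Let $T'\subset G/N$ be countable and dense. The set $\bigcup_{\tau\in T',\,n}q(K_n)\tau$ is a countable union of null sets, so it lies in an open $U'\subset G/N$ of measure $<\varepsilon$. Put $U=q^{-1}(U')$. It is open, $|U|=|U'|<\varepsilon$, and $U$ is Baire because $U'$ is Baire in the metrizable space $G/N$ and $q$ is continuous.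

**Step 4: $W_\delta$ is dense.** We have $s\in Ut^{-1}$ iff $q(s)q(t)\in U'$. If $q(t)\in T'$, then $q(K_n)q(t)\subset U'$, so $K_n\subset Ut^{-1}$ for all $n$, and $j(t)\ge|\sigma|(K_n)>\|\sigma\|-1/n$ for all $n$. Hence $j(t)=\|\sigma\|$, and $W_\delta\supset q^{-1}(T')$. If $O\subset G$ is nonempty and open, then $q(O)$ is nonempty and open, so it meets $T'$, and $O$ meets $q^{-1}(T')$.

**Step 5: $W_\delta$ is open.** We show that $j$ is lower semicontinuous. Let $j(t_0)>c$. By inner regularity there is a compact $C\subset Ut_0^{-1}$ with $|\sigma|(C)>c$. Then $Ct_0\subset U$ is compact, and (C) gives an open neighborhood $V$ of $e$ with $Ct_0V\subset U$. For $t\in t_0V$ we get $Ct\subset U$, so $C\subset Ut^{-1}$ and $j(t)>c$. $\square$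

## 9. The two points see opposite signs of every singular measure

**Proposition 3.** If $\sigma\in M(G)$ is singular, then $\|\sigma\diamond\delta_\varphi-\sigma\diamond\delta_\psi\|=2\|\sigma\|$.

*Proof.* By (6) the left side is at most $2\|\sigma\|$. Let $\sigma\ne0$ and $\eta>0$; we look for an element of norm at most $1$ on which the two functionals differ by at least $2\|\sigma\|-6\eta$.

**Step 1: a continuous function that nearly attains the norm.** Choose $g\in C(G)$ with $\|g\|_\infty\le1$ and $\int g\,d\sigma$ real and $>\|\sigma\|-\eta$. Put $k=g\cdot\sigma\in C(G)$, so $k(e)=\int g\,d\sigma$. By continuity there is an open neighborhood $O$ of $e$ with $|k|>\|\sigma\|-2\eta$ on $O$.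

**Step 2: flip the sign of $g$ off a small set.** Apply Lemma 2 with $\varepsilon=\eta|O|/\|\sigma\|$ to get $U,j,W_\delta$. Put
$$\lambda=(2\cdot1_U-1)g,\qquad h_1=(1_Ug)\cdot\sigma,\qquad h=\lambda\cdot\sigma=2h_1-k.$$
These are pointwise defined functions, as $\lambda$ and $1_Ug$ are bounded Baire, and $\|\lambda\|_\infty\le1$. Since $st\in U$ iff $s\in Ut^{-1}$,
$$|h_1(t)|=\Big|\int1_U(st)g(st)\,d\sigma(s)\Big|\le j(t),\qquad|h_1(t)-k(t)|\le|\sigma|(G\setminus Ut^{-1})=\|\sigma\|-j(t).\tag{9}$$
So where $j$ is near $\|\sigma\|$ we have $h\approx k$, and where $j$ is near $0$ we have $h\approx-k$. The first happens on dense open sets, the second on most of $G$ in measure.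

**Step 3: the value at $\varphi$.** We show that $\varphi(R_xh)=k(x)$ for every $x\in G$. Let $\delta>0$. If $tx\in W_\delta$, then by (9)
$$|(R_xh)(t)-(R_xk)(t)|=2|h_1(tx)-k(tx)|\le2(\|\sigma\|-j(tx))\le2\delta.$$
The set $W_\delta x^{-1}$ of these $t$ is dense and open, so (7) and (4) give $|\varphi(R_xh)-\varphi(R_xk)|\le2\delta$. As $R_xk\in C(G)$ and $\varphi\in\Phi_{\{e\}}$, $\varphi(R_xk)=k(x)$. Let $\delta\to0$.

**Step 4: the value at $\psi$.** We find $x\in O$ with $\psi(R_xh)$ close to $-k(x)$. By Fubini and left invariance, $\int j(x)\,dx=\iint1_U(sx)\,dx\,d|\sigma|(s)=|U|\,\|\sigma\|<\eta|O|$. So $\{x\in O:j(x)<\eta\}$ has positive measure; otherwise $\int_Oj\ge\eta|O|$. By (8) we may choose $x$ in this set with $\psi(R_xh)=h(x)$. Then by (9)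
$$|\psi(R_xh)+k(x)|=|h(x)+k(x)|=2|h_1(x)|\le2j(x)\le2\eta.$$

**Step 5: compare.** Take this $x$. By (3), $R_xh=(R_x\lambda)\cdot\sigma$, and $\|R_x\lambda\|_\infty\le1$. Hence
$$\|\sigma\diamond\delta_\varphi-\sigma\diamond\delta_\psi\|\ge|\varphi(R_xh)-\psi(R_xh)|\ge2|k(x)|-2\eta\ge2(\|\sigma\|-2\eta)-2\eta=2\|\sigma\|-6\eta.$$
Let $\eta\to0$. $\square$

## 10. The pair $\{\varphi,\psi\}$ is determining, with the distance estimate

**Step 1: all measures.** Let $\mu=\mu_a+\mu_s\in M(G)$. By Lemma 1, $\mu_a\diamond\delta_\varphi=\mu_a=\mu_a\diamond\delta_\psi$, so Proposition 3 gives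
$$\|\mu\diamond\delta_\varphi-\mu\diamond\delta_\psi\|=\|\mu_s\diamond\delta_\varphi-\mu_s\diamond\delta_\psi\|=2\|\mu_s\|.\tag{10}$$
This is the first formula of part (3). For $\mu=\delta_e$ it reads $\|\delta_\varphi-\delta_\psi\|=2$; in particular $\varphi\ne\psi$.

**Step 2: part (1).** Let $M\square\delta_\chi=M\diamond\delta_\chi$ for $\chi=\varphi,\psi$, and put $\mu=M|_{C(G)}$. By Lemma 1, $M=\mu\diamond\delta_\varphi=\mu\diamond\delta_\psi$. By (10), $\mu_s=0$, so $\mu=f\in L^1(G)$, and then $M=f\diamond\delta_\varphi=f\in L^1(G)$. So the two-element set $\{\varphi,\psi\}$ is determining. With Section 5, the minimal cardinality in part (2) is exactly $2$.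

**Step 3: the inequality in part (3).** Let $M\in L^1(G)''$ and $\mu=M|_{C(G)}$. By Lemma 1, $D_\chi(M)=\|M-\mu\diamond\delta_\chi\|$ for $\chi=\varphi,\psi$. So by (10) and the triangle inequality
$$2\|\mu_s\|=\|\mu\diamond\delta_\varphi-\mu\diamond\delta_\psi\|\le D_\varphi(M)+D_\psi(M).$$
Also $\mu\diamond\delta_\chi=\mu_a+\mu_s\diamond\delta_\chi$, so $M-\mu_a=(M-\mu\diamond\delta_\chi)+\mu_s\diamond\delta_\chi$. As $\mu_a\in L^1(G)$, (6) gives
$$\operatorname{dist}(M,L^1(G))\le D_\chi(M)+\|\mu_s\|\qquad(\chi=\varphi,\psi).$$
Take the smaller of the two $D_\chi(M)$ and insert $\|\mu_s\|\le\frac12(D_\varphi(M)+D_\psi(M))$.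

**Step 4: equality for $M=\delta_\varphi$.** Here $\mu=\delta_e$, so $D_\varphi(M)=\|\delta_\varphi-\delta_\varphi\|=0$ and $D_\psi(M)=\|\delta_\varphi-\delta_\psi\|=2$ by Step 1; the right side of the inequality is $0+\frac12\cdot2=1$. For the left side, let $f\in L^1(G)$. Restriction to $C(G)$ does not increase norms, and $\delta_e$ is singular, so
$$\|\delta_\varphi-f\|\ge\|\delta_e-f\|_{M(G)}=1+\|f\|_1\ge1,$$
while $f=0$ gives $\|\delta_\varphi\|=1$. Hence $\operatorname{dist}(\delta_\varphi,L^1(G))=1$, and both sides are equal to $1$. $\blacksquare$
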